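# Closed discrete sets that are not regular $G_\delta$ in first countable, countably paracompact spaces under $\mathbf V=\mathbf L$

All spaces are regular and $T_1$. We write $\omega=\{0,1,2,\dots\}$, and $\overline A$ is the closure of $A$. An *open expansion* of a family $\{A_i\}$ of sets is a family $\{W_i\}$ of open sets with $A_i\subset W_i$; for a set $D$ of points we speak of an open expansion $\{U_d:d\in D\}$ with $d\in U_d$. A family of sets is *discrete* if every point of the space has a neighborhood that meets at most one member. In particular its members are pairwise disjoint.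

## 1. Countable paracompactness, regular $G_\delta$ sets, separated discrete sets

**Definition (countably paracompact).** A space is countably paracompact if every countable open cover has a locally finite open refinement.

Example. The ordinal $\omega_1$ with its order topology is countably compact, so every countable open cover has a finite subcover, and a finite family is locally finite.

The working form of this notion is about shrinking closed sets (Ishikawa).

**Lemma 1.** A space $X$ is countably paracompact if and only if for each decreasing sequence of closed sets $H_n$ with $\bigcap_nH_n=\emptyset$ there are decreasing open sets $G_n\supset H_n$ with $\bigcap_n\overline{G_n}=\emptyset$.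

*Proof.* Assume the condition on closed sets, and let $\{U_n\}$ be an open cover. Put $H_n=X\setminus\bigcup_{i\le n}U_i$ and take $G_n$ as given. Let $V_0=U_0$ and $V_n=U_n\cap G_{n-1}$ for $n\ge1$. These open sets refine the cover. They cover $X$: if $n$ is least with $x\in U_n$ and $n\ge 1$, then $x\in H_{n-1}\subset G_{n-1}$, so $x\in V_n$. They are locally finite: a point lies in some $X\setminus\overline{G_m}$, and this open set meets no $V_n$ with $n>m$, since $V_n\subset G_{n-1}\subset G_m$.

Conversely, let $X$ be countably paracompact and let $(H_n)$ be given. Take a locally finite open refinement of the cover $\{X\setminus H_n:n\in\omega\}$. Let $T_n$ be the union of those members for which $n$ is the least index with the member contained in $X\setminus H_n$. Then $\{T_n\}$ is a locally finite open cover with $T_n\subset X\setminus H_n$. Put $G_n=\bigcup_{i>n}T_i$. If $x\in H_n$, then $x\in T_i$ for some $i$, and $i\le n$ is impossible because $T_i\subset X\setminus H_i\subset X\setminus H_n$. So $x\in G_n$. A neighborhood of $x$ that meets only finitely many $T_i$ misses $G_n$ for large $n$,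 so $\bigcap_n\overline{G_n}=\emptyset$. $\square$

**Definition (paranormal).** A space is paranormal if every countable discrete collection of closed sets has a locally finite open expansion.

Example. Every normal space is paranormal, and so is every countably paracompact space. Here is the proof of the second statement. Let $\{D_n\}$ be a discrete collection of closed sets. The sets $X\setminus\bigcup_{m\ne n}D_m$ form a countable open cover. Take a locally finite open refinement, and let $W_n$ be the union of its members that meet $D_n$. Each member lies in some $X\setminus\bigcup_{m\ne k}D_m$, so it meets no $D_m$ with $m\ne k$ and is used in at most one $W_n$. Hence $\{W_n\}$ is locally finite, and $D_n\subset W_n$.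

**Definition (regular $G_\delta$).** A closed set $A$ is a regular $G_\delta$ if there are open sets $U_n$ $(n\in\omega)$ with $A=\bigcap_nU_n=\bigcap_n\overline{U_n}$.

Example. In a metric space every nonempty closed $A$ is a regular $G_\delta$: let $U_n$ be the set of points at distance less than $\frac1{n+1}$ from $A$; points of $\overline{U_n}$ have distance at most $\frac1{n+1}$.

Counterexample. Let $N$ be the Niemytzki plane: the points $(x,y)$ with $y\ge0$, with usual neighborhoods when $y>0$, while $(x,0)$ has the basic neighborhoods $b(x,s)$ consisting of $(x,0)$ and the open disc of radius $s$ centered at $(x,s)$. It is regular, $T_1$ and first countable. Let $A=\{(r,0):r\in\mathbb Q\}$. This set is closed and discrete. It is a $G_\delta$, because $\bigcap_{n\ge1}\bigcup_rb(r,\frac1n)=A$ (points of $b(r,s)$ off the axis have second coordinate below $2s$). It is not a regular $G_\delta$. Indeed, let $U_n\supset A$ be open and choose $\rho_n(r)>0$ with $b(r,\rho_n(r))\subset U_n$. The discs of $b(x,s)$ and $b(r,\rho)$ meet iff $(x-r)^2+(s-\rho)^2<(s+\rho)^2$, that is, iff $(x-r)^2<4s\rho$. So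 the set
$$\bigcap_n\bigcap_{m\ge1}\ \bigcup_{r\in\mathbb Q}\{x\in\mathbb R:(x-r)^2<\tfrac4m\rho_n(r)\}$$
is an intersection of countably many dense open subsets of $\mathbb R$, and by the Baire category theorem it contains an irrational $x$. Every $b(x,\frac1m)$ meets every $U_n$, so $(x,0)\in\bigcap_n\overline{U_n}\setminus A$.

**Definition (collectionwise Hausdorff).** A space is collectionwise Hausdorff (cwH) if every closed discrete set $D$ has a pairwise disjoint open expansion $\{U_d:d\in D\}$. It is strongly collectionwise Hausdorff (strongly cwH) if every closed discrete set $D$ has a discrete open expansion.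

Example. In $\omega_1$ every closed discrete set is finite. A finite set in a regular $T_1$ space has an open expansion with pairwise disjoint closures, and such a finite family is discrete. So $\omega_1$ is strongly cwH. The Niemytzki plane is not cwH: its axis is an uncountable closed discrete set, while each member of a disjoint family of nonempty open sets contains a point with rational coordinates, different for different members.

**Definition (constructibility).** Put $L_0=\emptyset$; $L_{\alpha+1}$ is the family of subsets of $L_\alpha$ definable over $L_\alpha$ with parameters, $L_\lambda=\bigcup_{\alpha<\lambda}L_\alpha$ at limits, and $\mathbf L=\bigcup_\alpha L_\alpha$. The axiom $\mathbf V=\mathbf L$ says that every set lies in $\mathbf L$.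

Example. $L_n$ is finite for $n<\omega$, $L_\omega$ is the set of hereditarily finite sets, and $L_\alpha\cap\mathrm{Ord}=\alpha$.

## 2. Regular $G_\delta$ sets under $\mathbf V=\mathbf L$ and under PMEA

Two results set the scene; both are for regular $T_1$ spaces.

* (Watson) $\mathbf V=\mathbf L$ implies that first countable paranormal spaces, in particular first countable countably paracompact spaces, are cwH; hence closed discrete sets in them are $G_\delta$.
* (Burke) PMEA, the Product Measure Extension Axiom, implies that first countable paranormal spaces, in particular first countable countably paracompact spaces, are strongly cwH; hence closed discrete sets in them are regular $G_\delta$.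

The word "hence" in Watson's theorem is easy. Let $\{O_d\}$ be a disjoint open expansion of $D$, let $B(d,n)\subset O_d$ be decreasing bases at $d$, and put $U_n=\bigcup_dB(d,n)$. A point of $\bigcap_nU_n$ lies in exactly one $O_d$, hence in $\bigcap_nB(d,n)=\{d\}$. The argument says nothing about $\bigcap_n\overline{U_n}$. It is also known that $\diamondsuit^\#$ implies that there is a first countable paranormal space with a closed discrete set that is not a regular $G_\delta$, but that space is not countably paracompact. So one asks (the source of the problem is *Topology Proceedings*, http://topology.nipissingu.ca/tp/reprints/v21/tp21013.pdf):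

*Does $\mathbf V=\mathbf L$ imply that closed discrete sets are regular $G_\delta$ in first countable, countably paracompact spaces?*

The answer is no.

**Theorem A.** ($\mathbf V=\mathbf L$) There is a zero-dimensional $T_1$ (hence regular, indeed Tychonoff), first countable, countably paracompact space $X$ with $|X|=\omega_1$, and a closed discrete set $D\subset X$ with $|D|=\omega_1$, such that $D$ is not a regular $G_\delta$. ($D$ has a pairwise disjoint open expansion, but no discrete one.)

Here *zero-dimensional* means that there is a base of clopen sets. The rest of the notes proves Theorem A and, in §11, adds a characterization valid in such spaces.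

## 3. Countable sets, discrete expansions, normal spaces

We first find out what a counterexample must look like.

**Proposition C.** (ZFC) In a regular $T_1$, first countable paranormal (in particular, countably paracompact) space every countable closed discrete set $D=\{d_n\}$ is a regular $G_\delta$.

*Proof.* Let $\{W_n\}$ be a locally finite open expansion of the discrete collection $\{\{d_n\}\}$, and let $B(d_n,k)$ be decreasing open bases at $d_n$. Put $U_k=\bigcup_n(B(d_n,k)\cap W_n)\supset D$. Let $x\in\bigcap_k\overline{U_k}$. By local finiteness $\overline{U_k}=\bigcup_n\overline{B(d_n,k)\cap W_n}$, and $x$ lies in only finitely many $\overline{W_n}$. So for one of these finitely many $n$ we have $x\in\overline{B(d_n,k)}$ for infinitely many $k$, hence for all $k$, and $x=d_n$ by regularity. Thus $D=\bigcap_kU_k=\bigcap_k\overline{U_k}$. $\square$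

So $|D|=\omega_1$ in Theorem A is the least possible size. Also, by §1, the Niemytzki plane is not paranormal.

**Lemma 2.** (ZFC) In a first countable regular $T_1$ space a closed discrete set $D$ with a discrete open expansion $\{O_d\}$ is a regular $G_\delta$.

*Proof.* Let $B(d,n)\subset O_d$ be decreasing open bases at $d$, and $U_n=\bigcup_dB(d,n)\supset D$. Let $x\in\bigcap_n\overline{U_n}$. Some neighborhood of $x$ meets at most one $O_d$, hence exactly one, and then $x\in\bigcap_n\overline{B(d,n)}=\{d\}$. So $D=\bigcap_nU_n=\bigcap_n\overline{U_n}$. $\square$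

In a normal space a disjoint open expansion $\{O_d\}$ of a closed discrete $D$ can be made discrete: choose an open $W$ with $D\subset W\subset\overline W\subset\bigcup_dO_d$. Then $\{O_d\cap W\}$ is discrete, because a point of some $O_d$ has $O_d$ as a neighborhood meeting at most one member, and any other point has the neighborhood $X\setminus\overline W$ meeting none. By Watson's theorem, under $\mathbf V=\mathbf L$ closed discrete sets in first countable normal spaces are therefore regular $G_\delta$.

So our space must be non-normal, $D$ must be uncountable, and whenever we choose basic neighborhoods of the points of $D$, $\omega$ many times, some point outside $D$ must lie in the closure of each union. We shall have such points $x_\delta$, with $\delta<\omega_1$ in a stationary set. The tool that lets a countable stage $\delta$ see what happens on all of $\omega_1$ comes first.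

## 4. Reflecting subsets of $L_{\omega_1}$ to countable levels $N_\delta$

**Conventions.** For a set $C$ of ordinals let $\lim C=\{\gamma:\gamma\text{ a limit ordinal},\ \sup(C\cap\gamma)=\gamma\}$. For example, $\lim\omega_1$ consists of the limit ordinals $0<\gamma\le\omega_1$ (the value at $0$ never matters below). "Club in $\delta$" means closed in $\delta$ and unbounded in $\delta$. If $C\subset\omega_1$ is club, then $\lim C\cap\omega_1\subset C$, and $\lim C\cap\omega_1$ is again club. We write $u\le^*v$ on a set if $u\le v$ off a finite subset. $\mathrm{ZF}^-$ is ZF without Power Set, with Separation and Collection.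

We use these standard facts, for limit $\tau>\omega$.

* (F1) There is a well-order $<_L$ of $\mathbf L$ such that $<_L\restriction L_\tau$ and $\alpha\mapsto L_\alpha$ $(\alpha<\tau)$ are definable over $L_\tau$ by formulas independent of $\tau$, and $L_\tau$ is an initial segment of $<_L$. So the set $\mathrm{Hull}^{L_\tau}(Z)$ of elements definable over $L_\tau$ from parameters in $Z$ is an elementary submodel of $L_\tau$ (choose $<_L$-least witnesses).
* (F2) (Condensation) The transitive collapse of any $M\prec L_\tau$ is $L_{\bar\tau}$ for some limit $\bar\tau$.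
* (F3) The satisfaction relation of $L_\tau$ belongs to $L_{\tau+\omega}$.
* (F4) Under $\mathbf V=\mathbf L$: $L_{\omega_1}=H(\omega_1)$ and $L_{\omega_2}=H(\omega_2)\models\mathrm{ZF}^-$. So all subsets of $L_{\omega_1}$ are in $L_{\omega_2}$, and every member of $L_{\omega_1}$ is countable in $L_{\omega_1}$.

For instance, $\mathrm{Hull}^{L_{\omega_2}}(\emptyset)$ is countable and contains $\omega_1$, the least ordinal that is uncountable in $L_{\omega_2}$.

For limit $\tau$, $L_\tau$ contains every set definable with parameters over some $L_\eta$, $\eta<\tau$. In particular it is closed under Boolean operations, restrictions, preimages, characteristic functions and finite modifications. We use this freely.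

**Lemma 3.** ($\mathbf V=\mathbf L$) There are a set $\Lambda$ of countable limit ordinals $>\omega$ and countable sets $N_\delta=L_{\tau(\delta)}$ $(\delta\in\Lambda)$, with $\tau(\delta)>\delta$ a limit, such that:

* (P1) for every $A\subset L_{\omega_1}$ there is a club $C\subset\omega_1$ with $A\cap L_\delta\in N_\delta$ and $C\cap\delta\in N_\delta$ for all $\delta\in C\cap\Lambda$;
* (P2) if $A,B\subset L_{\omega_1}$, $D_0\subset\omega_1$ is club, and $L_{\omega_2}\models\varphi(\omega_1,A,B)$ for a formula $\varphi$, then there is $\delta\in\Lambda\cap D_0$ with $A\cap L_\delta,B\cap L_\delta\in N_\delta$ and $N_\delta\models\varphi(\delta,A\cap L_\delta,B\cap L_\delta)$.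

(P1) says that $N_\delta$ is rich enough to contain the restrictions of any given object, on a club of $\delta\in\Lambda$. (P2) says that every true statement about $\omega_1$ is reflected at some $\delta\in\Lambda$.

*Proof.* **Step 1: choosing $N_\delta$.** We want $N_\delta$ to be the last level that believes $\delta$ is uncountable, except that levels satisfying $\mathrm{ZF}^-$ are left out. Put $\delta\in\Lambda$ iff $\delta<\omega_1$ is a limit $>\omega$ and there is a limit $\tau>\delta$ such that

* (L1) $L_\tau$ contains no surjection $\omega\to\delta$;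
* (L2) $L_\tau\not\models\mathrm{ZF}^-$;
* (L3) $L_{\tau+\omega}$ contains a surjection $\omega\to\delta$.

If $\tau<\tau'$ both satisfied this, then $\tau+\omega\le\tau'$, and (L3) for $\tau$ would contradict (L1) for $\tau'$. So $\tau=:\tau(\delta)$ is unique. It is countable, since some surjection $\omega\to\delta$ lies in $L_{\omega_1}$. Let $N_\delta=L_{\tau(\delta)}$.

**Step 2: countable elementary submodels.** Here we compute the collapse of a countable $M\prec L_\theta$, where $\theta$ is a limit with $\omega_1<\theta\le\omega_2$. First, $\omega_1\in M$, as the least ordinal uncountable in $L_\theta$. Any nonempty $x\in M\cap L_{\omega_1}$ has a surjection $\omega\to x$ in $L_{\omega_1}\subset L_\theta$, hence one in $M$, and since $\omega\subset M$ we get $x\subset M$. So $M\cap L_{\omega_1}$ is transitive and $\delta:=M\cap\omega_1$ is a limit ordinal $>\omega$. Moreover $M\cap L_{\omega_1}=L_\delta$. Indeed, if $\alpha<\delta$ then $L_\alpha\in M\cap L_{\omega_1}$ by (F1), so $L_\alpha\subset M$; conversely, for $x\in M\cap L_{\omega_1}$ the least $\alpha$ with $x\in L_\alpha$ is in $M\cap\omega_1=\delta$.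 Let $\pi$ be the collapse of $M$. Then $\pi$ is the identity on the transitive set $L_\delta$, $\pi(\omega_1)=\delta$, and $\pi(A)=\{\pi(a):a\in A\cap M\}=A\cap L_\delta$ whenever $A\in M$ and $A\subset L_{\omega_1}$.

**Step 3: (P1).** The club consists of the $\delta$ at which the hull of $\delta\cup\{A\}$ adds no new countable ordinals. Let $H_\gamma=\mathrm{Hull}^{L_{\omega_2}}(\gamma\cup\{A\})$ for $\gamma<\omega_1$ and $C=\{\delta<\omega_1:H_\delta\cap\omega_1=\delta\}$. By Step 2 each $H_\gamma\cap\omega_1$ is a countable limit ordinal $>\omega$, and it is $\ge\gamma$. The sequence $(H_\gamma)$ is increasing, and continuous at limits, so $C$ is closed. Iterating $\gamma\mapsto H_{\gamma+1}\cap\omega_1$ $\omega$ times and taking the supremum leads to an element of $C$, so $C$ is unbounded. Its elements are limits $>\omega$.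

Let $\delta\in C\cap\Lambda$, $\tau=\tau(\delta)$, and let $\pi:H_\delta\cong L_\beta$ be the collapse. Then $L_\beta\models\mathrm{ZF}^-$, and $\delta=\pi(\omega_1)$ is uncountable in $L_\beta$. By (L2), $\tau\ne\beta$. If $\tau<\beta$, then $\tau+\omega\le\beta$, and (L3) makes $\delta$ countable in $L_\beta$, a contradiction. So $\beta<\tau$ and $\beta+\omega\le\tau$. Hence $A\cap L_\delta=\pi(A)\in L_\beta\subset N_\delta$.

For $\gamma<\delta$ we have $H_\gamma\subset H_\delta\prec L_{\omega_2}$, so definability over $L_{\omega_2}$ and over $H_\delta$ from parameters in $\gamma\cup\{A\}$ agree, and $\pi''H_\gamma=\mathrm{Hull}^{L_\beta}(\gamma\cup\{A\cap L_\delta\})$. Also $\pi$ fixes ordinals below $\delta$. Thus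
$$C\cap\delta=\{\gamma<\delta:\mathrm{Hull}^{L_\beta}(\gamma\cup\{A\cap L_\delta\})\cap\delta=\gamma\}.$$
By (F3) this set is definable over some $L_{\beta+m}$, $m<\omega$, so it is in $L_{\beta+\omega}\subset N_\delta$.

**Step 4: (P2).** We collapse the hull of the parameters in the first level where $\varphi$ holds. There are limit $\theta\in(\omega_1,\omega_2)$ with $L_\theta\prec L_{\omega_2}$ and $A,B,D_0\in L_\theta$: start with $\theta_0>\omega_1$ such that $A,B,D_0\in L_{\theta_0}$, choose $\theta_{n+1}\in(\theta_n,\omega_2)$ with $\mathrm{Hull}^{L_{\omega_2}}(L_{\theta_n})\subset L_{\theta_{n+1}}$ (possible since the hull has size $\omega_1$), and let $\theta=\sup_n\theta_n$. Then $L_\theta=\bigcup_n\mathrm{Hull}^{L_{\omega_2}}(L_{\theta_n})\prec L_{\omega_2}$. So there is a least limit $\theta>\omega_1$ with $A,B,D_0\in L_\theta$ and $L_\theta\models\varphi(\omega_1,A,B)$; now let $\theta$ be this one.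

If $L_\theta\models\mathrm{ZF}^-$, the Reflection Theorem, applied in $L_\theta$ to the continuous hierarchy $(L_\alpha)_{\alpha<\theta}$ and to the formulas $\varphi$ and "every ordinal has a successor", yields an $\alpha<\theta$ with $\alpha>\omega_1$, $A,B,D_0\in L_\alpha$, $L_\alpha\models\varphi(\omega_1,A,B)$, and $\alpha$ limit. This contradicts minimality. So $L_\theta\not\models\mathrm{ZF}^-$.

Let $M=\mathrm{Hull}^{L_\theta}(\{A,B,D_0\})$, let $\pi:M\cong L_\tau$ be the collapse, and $\delta=M\cap\omega_1=\pi(\omega_1)$. Then $\tau$ is a limit, $\tau>\delta$, and (L1), (L2) hold for $\tau$ by elementarity. Every element of $L_\tau$ is definable over $L_\tau$ from $\pi(A),\pi(B),\pi(D_0)$, so by (F3) the map from formulas to the elements they define lies in $L_{\tau+\omega}$, and this gives (L3). Thus $\delta\in\Lambda$ and $N_\delta=L_\tau$. By Step 2 and elementarity, $N_\delta\models\varphi(\delta,A\cap L_\delta,B\cap L_\delta)$. Finally $D_0\cap\delta=\pi(D_0)$ is unbounded in $\delta$, so $\delta\in D_0$. $\square$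

Countably many subsets of $L_{\omega_1}$ can be coded into one, such as $\{(n,a):a\in A_n\}$, so (P1) applies to countably many sets at once. Put $\mathcal A_\delta=N_\delta\cap\mathcal P(\delta)$; this is a countable Boolean algebra of subsets of $\delta$. We write ${}^\delta\omega$ for the set of functions $\delta\to\omega$.

## 5. A space with discrete $F$, and why $\diamondsuit$ destroys its countable paracompactness

Here is the first space that one would try. Let $\Lambda^0$ be the set of $\delta\in\Lambda$ such that for every unbounded $E\in\mathcal A_\delta$ and every $g\in N_\delta\cap{}^\delta\omega$ some $E\cap g^{-1}(n)$ is unbounded in $\delta$. The corresponding statement about $\omega_1$ is true in $L_{\omega_2}$, so $\Lambda^0$ is stationary by (P2). For $\delta\in\Lambda^0$ enumerate $N_\delta\cap{}^\delta\omega=\{g_j:j<\omega\}$, put $E_0=\delta$, choose unbounded $E_{j+1}=E_j\cap g_j^{-1}(n_j)$, and choose distinct $\alpha(\delta,j)\in E_j$. Then every $g\in N_\delta\cap{}^\delta\omega$ is eventually constant along $j\mapsto\alpha(\delta,j)$; call the eventual value $\lim_\delta g$. Choose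 also $k_\delta:\delta\to\omega$ with $f\le^*k_\delta$ for all $f\in N_\delta\cap{}^\delta\omega$; this is possible since there are countably many $f$ and $\delta$ is countable.

Let $X^0$ have points $d_\alpha$ $(\alpha<\omega_1)$, $x_\delta$ $(\delta\in\Lambda^0)$ and isolated points $q(\delta,j)$ $(\delta\in\Lambda^0,j<\omega)$, with basic neighborhoods
$$B(\alpha,n)=\{d_\alpha\}\cup\{q(\gamma,j):\alpha(\gamma,j)=\alpha,\ k_\gamma(\alpha)\ge n\},\qquad \{x_\delta\}\cup\{q(\delta,j):j\ge m\}.$$
The two kinds of basic sets can be kept apart at any $d_\alpha$ and $x_\delta$: at most one $j$ has $\alpha(\delta,j)=\alpha$, so we can drop it on the side of $x_\delta$, or take $n>k_\delta(\alpha)$ on the side of $d_\alpha$ (if $\alpha\ge\delta$ there is no such $j$). So these sets are clopen, and $X^0$ is zero-dimensional, $T_1$ and first countable.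

The set $D=\{d_\alpha\}$ is closed discrete and not a regular $G_\delta$. For if $D=\bigcap_n\overline{U_n}$ with open $U_n\supset D$, choose $f_n$ with $B(\alpha,f_n(\alpha))\subset U_n$. By (P1) there is $\delta\in\Lambda^0$ with all $f_n\restriction\delta\in N_\delta$. For each $n$ and almost all $j$ we have $f_n(\alpha(\delta,j))\le k_\delta(\alpha(\delta,j))$, so $q(\delta,j)\in U_n$. Hence $x_\delta\in\bigcap_n\overline{U_n}$.

The eventual constancy of all $g\in N_\delta$ helps with countable paracompactness. If $H_n\cap D$ is coded by $g(\alpha)=\min\{n:d_\alpha\notin H_n\}$ and $g\restriction\delta\in N_\delta$, then $x_\delta$ sees only one value of $g$, and it is not in the closure of $\bigcup\{B(\alpha,0):g(\alpha)>n\}$ once $n\ge\lim_\delta g$. The trouble is with closed subsets of $F=\{x_\delta\}$.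

**Claim.** $X^0$ is not countably paracompact.

*Proof.* Under $\mathbf V=\mathbf L$ the principle $\diamondsuit(T)$ holds for every stationary $T\subset\omega_1$ (Jensen). So there are $h_\gamma:\gamma\to\omega$ $(\gamma\in\Lambda^0)$ such that for every $h:\omega_1\to\omega$ the set $\{\gamma\in\Lambda^0:h\restriction\gamma=h_\gamma\}$ is stationary. Let $c(\gamma)=\lim_\gamma h_\gamma$ if $h_\gamma\in N_\gamma$, and $c(\gamma)=0$ otherwise. Every subset of $F$ is closed, so the sets $H_n=\{x_\gamma:c(\gamma)\ge n\}$ are closed; they decrease to $\emptyset$. Suppose there were $G_n$ as in Lemma 1. Let $h(\alpha)=\min\{n:d_\alpha\notin\overline{G_n}\}$ and choose $f(\alpha)$ with $B(\alpha,f(\alpha))\cap G_{h(\alpha)}=\emptyset$. By (P1) and the choice of $(h_\gamma)$ there is $\gamma\in\Lambda^0$ with $h\restriction\gamma,f\restriction\gamma\in N_\gamma$ and $h\restriction\gamma=h_\gamma$. Put $n=\lim_\gamma h_\gamma=c(\gamma)$. Then $x_\gamma\in H_n\subset G_n$, so $q(\gamma,j)\in G_n$ for almost all $j$. But for almost all $j$ the ordinal $\alpha=\alpha(\gamma,j)$ satisfies $h(\alpha)=n$ and $f(\alpha)\le k_\gamma(\alpha)$,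 so $q(\gamma,j)\in B(\alpha,f(\alpha))$, which misses $G_n$. This is a contradiction. $\square$

So the obstruction is precise. If $S_n=\{\gamma:x_\gamma\in H_n\}$ are the traces of the closed sets, countable paracompactness demands one function $h:\omega_1\to\omega$ such that, for club many $\gamma$, $\lim_\gamma h=n$ implies $\gamma\notin S_n$. When every subset of $F$ is closed, $(S_n)$ can be any decreasing sequence with empty intersection, and $\diamondsuit$ diagonalizes against all $h$.

## 6. Closed traces on $F$ and the families $I_S$

The way out is to give $F$ a coarser topology, in which $x_\delta$ is a limit of points $x_\gamma$, $\gamma<\delta$. Then not every sequence $(S_n)$ is a trace of closed sets, and we turn the guessing around. At stage $\delta$ we guess a sequence $S$ that no $h$ resolves, and we choose the neighborhoods of $x_\delta$ so that $x_\delta$ is in the closure of $\{x_\gamma:\gamma\in S_n\}$ for every $n$. If $S$ is the trace of closed sets $H_n$, this puts $x_\delta$ into $\bigcap_nH_n=\emptyset$.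

To make this precise, suppose that for each $\gamma$ in some $\Lambda^*\subset\Lambda$ we have an ultrafilter $\Psi_\gamma$ of the algebra $\mathcal A_\gamma$ which contains no bounded sets, and such that every $g\in N_\gamma\cap{}^\gamma\omega$ has $g^{-1}(n)\in\Psi_\gamma$ for exactly one $n$. (In §5 one could take the sets in $\mathcal A_\gamma$ that contain almost all $\alpha(\gamma,j)$.) A set $E\in\Psi_\delta$ shall determine a neighborhood of $x_\delta$, containing $x_\gamma$ $(\gamma<\delta)$ iff $E\cap\gamma\in\Psi_\gamma$. As $\Psi_\gamma$ is an ultrafilter, $E$ and its complement would determine complementary sets, which is what clopen neighborhoods need. But ultrafilters of $\mathcal A_\gamma$ decide only sets in $N_\gamma$, so $E$ must come with a club $C$ that guarantees $E\cap\gamma\in N_\gamma$ at the relevant $\gamma$.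

**Definition (admissible pair).** For $\gamma\in\Lambda^*$ a pair $(E,C)$ is admissible at $\gamma$ if $E\in\Psi_\gamma$, $C\in\mathcal A_\gamma$ is club in $\gamma$, and $E\cap\gamma',C\cap\gamma'\in\mathcal A_{\gamma'}$ for all $\gamma'\in\Lambda^*\cap\gamma\cap\lim C$.

Example (tail pairs). Let $\beta<\gamma$ and let $a$ be a finite set. Then $(\gamma\setminus a,\gamma)$ and $(\gamma\setminus((\beta+1)\cup a),\,\gamma\setminus(\beta+1))$ are admissible at $\gamma$. The complement of the first entry is a bounded set in $N_\gamma$, hence not in $\Psi_\gamma$, so the first entry is in $\Psi_\gamma$. The second entry is club in the limit ordinal $\gamma$. The traces on $\gamma'<\gamma$ differ from $\gamma'$ by an initial segment and a finite set, so they are in $\mathcal A_{\gamma'}$. In particular $(\gamma,\gamma)$ is admissible.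

**Definition ($I_S$).** For $S\subset\omega\times\omega_1$ let $S_n=\{\gamma:(n,\gamma)\in S\}$. Let $I_S$ be the family of all $E\subset\omega_1$ for which there are $h:E\to\omega$ and a club $C\subset\omega_1$ such that for all $\gamma\in\Lambda^*\cap\lim C$ (with $\gamma<\omega_1$) and all $n$
$$h^{-1}(n)\cap\gamma\in\mathcal A_\gamma,\quad\text{and}\quad h^{-1}(n)\cap\gamma\in\Psi_\gamma\ \Rightarrow\ \gamma\notin S_n.\tag{1}$$

So $E\in I_S$ says that $S$ is resolved on $E$. Example: if $S_n=\Lambda^*$ for $n\le m$ and $S_n=\emptyset$ for $n>m$, then $\omega_1\in I_S$ via $h\equiv m+1$ and $C=\omega_1$, since only $h^{-1}(m+1)\cap\gamma=\gamma$ is in $\Psi_\gamma$.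

**Definition ($\chi$).** Let $\chi(\omega_1,P,S)$ be the conjunction of "$S\subset\omega\times\omega_1$" and:

* ($\chi1$) $S_n\subset\Lambda^*$, $S_{n+1}\subset S_n$, $\bigcap_nS_n=\emptyset$;
* ($\chi2$) for all $n$ and $\gamma\in\Lambda^*\setminus S_n$ there is $(E,C)$ admissible at $\gamma$ such that no $\gamma'\in S_n\cap\gamma\cap\lim C$ has $E\cap\gamma'\in\Psi_{\gamma'}$;
* ($\chi3$) $\omega_1\notin I_S$; $I_S$ contains all bounded sets and is closed under subsets; and if $E\subset\omega_1$, $E\notin I_S$, $g:\omega_1\to\omega$, then $E\cap g^{-1}(n)\notin I_S$ for some $n$.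

The letter $P$ stands for a code of $\Lambda^*$ and the $\Psi_\gamma$, given in §7. Clause ($\chi1$) is what closed sets $H_n$ decreasing to $\emptyset$ give, ($\chi2$) says that the traces are closed, and ($\chi3$) says that $S$ is not resolved, with the regularity of $I_S$ needed to build an ultrafilter that avoids it. Example: the sequence $S$ of the previous example satisfies ($\chi1$), and ($\chi2$) with the pair $(\gamma,\gamma)$, because for $n\le m$ there is no $\gamma\in\Lambda^*\setminus S_n$ and for $n>m$ the set $S_n$ is empty; it fails ($\chi3$) as $\omega_1\in I_S$. Our aim, the Key Lemma of §9, is that no $S$ satisfies all three.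

## 7. The ultrafilters $\Psi_\delta$

By recursion on $\delta\in\Lambda$ we decide whether $\delta\in\Lambda^*$. If so, we choose $\Psi_\delta\subset\mathcal A_\delta$, a surjection $e_\delta:\omega\to\Psi_\delta$, distinct ordinals $\alpha(\delta,j)<\delta$ $(j<\omega)$, and $k_\delta:\delta\to\omega$. The history is coded by
$$P_\delta=\{(\gamma,i,\xi):\gamma\in\Lambda^*\cap\delta,\ i<\omega,\ \xi\in e_\gamma(i)\},\qquad P=P_{\omega_1}\subset L_{\omega_1}.$$
For limit $\delta$ we have $P\cap L_\delta=P_\delta$, since a triple of ordinals is in $L_\delta$ iff the ordinals are below $\delta$.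

**Step 1: expressing the notions of §6 from $P$.** This is needed so that countable models $N_\delta$ can talk about them. Since each $\Psi_\gamma$ will be an ultrafilter of $\mathcal A_\gamma$ with all members nonempty:

* $\gamma\in\Lambda^*$ iff $\exists i,\xi\ (\gamma,i,\xi)\in P$;
* for $Y\subset\gamma$: $Y\in\Psi_\gamma$ iff $\exists i\,\forall\xi<\gamma\,(\xi\in Y\leftrightarrow(\gamma,i,\xi)\in P)$;
* for $Y\subset\gamma$: $Y\in\mathcal A_\gamma$ iff $Y\in\Psi_\gamma$ or $\gamma\setminus Y\in\Psi_\gamma$.

For $\gamma<\delta$ and $Y\in N_\delta$, $Y\subset\gamma$, these statements have the same truth value when evaluated in $N_\delta$ with $P_\delta$ in place of $P$, because the quantifiers range over $\omega$ and ordinals below $\delta$. Thus $\chi(\omega_1,P,S)$ is a formula about $(\omega_1,P,S)$, to be evaluated in $L_{\omega_2}$; since $L_{\omega_2}=H(\omega_2)$, its truth there agrees with its truth in $V$. For $\delta\in\Lambda$ with $P_\delta\in N_\delta$, we evaluate $\chi(\delta,P_\delta,S)$ in $N_\delta$, with $\omega_1,P$ replaced by $\delta,P_\delta$.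

**Step 2: which $\delta$ are used.** Put $\delta\in\Lambda^*$ iff

* (a) for every unbounded $E\in\mathcal A_\delta$ and $g\in N_\delta\cap{}^\delta\omega$ some $E\cap g^{-1}(n)$ is unbounded in $\delta$; and any two clubs of $\delta$ that belong to $N_\delta$ have intersection unbounded in $\delta$;
* (b) $P_\delta\in N_\delta$.

**Step 3: the family $\mathcal I_\delta$ to be avoided.** Let $\delta\in\Lambda^*$. If some $S\in N_\delta$ satisfies $N_\delta\models\chi(\delta,P_\delta,S)$, let $S^\delta$ be the $<_L$-least one and
$$\mathcal I_\delta=\{E\in\mathcal A_\delta:N_\delta\models E\in I_{S^\delta}\}.$$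
Otherwise let $\mathcal I_\delta$ be the family of bounded sets in $\mathcal A_\delta$. In both cases, by ($\chi3$) in $N_\delta$ respectively by (a), the following holds:
$$\begin{gathered}\delta\notin\mathcal I_\delta;\quad\mathcal I_\delta\text{ contains the bounded members of }\mathcal A_\delta\text{ and is closed under subsets in }\mathcal A_\delta;\\ \text{if }E\in\mathcal A_\delta\setminus\mathcal I_\delta,\ g\in N_\delta\cap{}^\delta\omega,\text{ then some }E\cap g^{-1}(n)\notin\mathcal I_\delta.\end{gathered}\tag{2}$$

**Step 4: the ultrafilter and the points $\alpha(\delta,j)$.** We decide all $g\in N_\delta$ one after the other while staying outside $\mathcal I_\delta$. Enumerate $N_\delta\cap{}^\delta\omega=\{g_j:j<\omega\}$. Put $E_0=\delta$ and, by (2), $E_{j+1}=E_j\cap g_j^{-1}(n_j)\notin\mathcal I_\delta$ for a suitable $n_j$. Let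
$$\Psi_\delta=\{A\in\mathcal A_\delta:\exists j\ E_j\subset A\},$$
and let $e_\delta$ be any surjection $\omega\to\Psi_\delta$. Each $E_j$ is unbounded, hence infinite, so we can choose distinct $\alpha(\delta,j)\in E_j$. Then:
$$\begin{gathered}\Psi_\delta\text{ is an ultrafilter of }\mathcal A_\delta,\text{ contains no bounded sets, and is disjoint from }\mathcal I_\delta;\\ \text{every }g\in N_\delta\cap{}^\delta\omega\text{ has }g^{-1}(n)\in\Psi_\delta\text{ for exactly one }n;\\ \text{for each }E\in\Psi_\delta,\ \alpha(\delta,j)\in E\text{ for all but finitely many }j.\end{gathered}\tag{3}$$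
Indeed, a member of $\Psi_\delta$ that was in $\mathcal I_\delta$ would put some $E_j$ into $\mathcal I_\delta$; so $\Psi_\delta\cap\mathcal I_\delta=\emptyset$, and there are no bounded members. $\Psi_\delta$ is clearly a filter of $\mathcal A_\delta$. For $A\in\mathcal A_\delta$ the characteristic function of $A$ is some $g_j$, so $E_{j+1}\subset A$ or $E_{j+1}\cap A=\emptyset$. For $g=g_j$ the set $g^{-1}(n_j)\supset E_{j+1}$ is in $\Psi_\delta$, and the other preimages are disjoint from it. If $E_{j_0}\subset E$, then $\alpha(\delta,j)\in E_j\subset E$ for $j\ge j_0$.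

**Step 5: the function $k_\delta$.** We want $f\le^*k_\delta$ for all $f\in N_\delta\cap{}^\delta\omega$, and $k_\gamma\le^*k_\delta\restriction\gamma$ for all $\gamma\in\Lambda^*\cap\delta$. These are countably many partial functions $u_m$ on $\delta=\{a_i:i<\omega\}$ (listed without repetition). Let $k_\delta(a_i)$ be the maximum of the defined values $u_m(a_i)$, $m\le i$, or $0$ if there are none. Then $u_m(a_i)\le k_\delta(a_i)$ whenever $i\ge m$ and $u_m(a_i)$ is defined. This ends the recursion.

**Lemma 4.**
(i) For every $A\subset L_{\omega_1}$ there is a club $C$ with $A\cap L_\gamma,\ C\cap\gamma\in N_\gamma$ for all $\gamma\in\Lambda^*\cap C$.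
(ii) If $L_{\omega_2}\models\varphi(\omega_1,P,A)$ with $A\subset L_{\omega_1}$, and $D_0$ is club, there is $\delta\in\Lambda^*\cap D_0$ with $A\cap L_\delta\in N_\delta$ and $N_\delta\models\varphi(\delta,P_\delta,A\cap L_\delta)$. In particular $\Lambda^*$ is stationary.

*Proof.* (i) is (P1). For (ii), apply (P2) to $P$, $A$ and the conjunction of $\varphi$ with the statement "for every unbounded $E\subset\omega_1$ and $g:\omega_1\to\omega$ some $E\cap g^{-1}(n)$ is unbounded, and any two clubs of $\omega_1$ have unbounded intersection", which is true in $L_{\omega_2}$. The resulting $\delta\in\Lambda\cap D_0$ satisfies (a), and (b) because $P_\delta=P\cap L_\delta\in N_\delta$. So $\delta\in\Lambda^*$. $\square$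

## 8. The space $X$, and why $D$ is not a regular $G_\delta$

Let $X=D\cup F\cup Q$ (disjointly), where $D=\{d_\alpha:\alpha<\omega_1\}$, $F=\{x_\delta:\delta\in\Lambda^*\}$, $Q=\{q(\delta,j):\delta\in\Lambda^*,j<\omega\}$, all points listed being distinct. Points of $Q$ are isolated. Basic sets at $d_\alpha$ are
$$B(\alpha,n)=\{d_\alpha\}\cup\{q(\gamma,j):\alpha(\gamma,j)=\alpha,\ k_\gamma(\alpha)\ge n\}.$$
For $(E,C)$ admissible at $\delta$ let $Y_\delta(E,C)=\{\gamma\in\Lambda^*\cap\delta\cap\lim C:E\cap\gamma\in\Psi_\gamma\}$. Basic sets at $x_\delta$ are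
$$\begin{aligned}O(\delta;E,C)={}&\{x_\gamma:\gamma\in Y_\delta(E,C)\cup\{\delta\}\}\\&\cup\{q(\gamma,j):\gamma\in Y_\delta(E,C)\cup\{\delta\},\ \alpha(\gamma,j)\in E,\ k_\gamma(\alpha(\gamma,j))\le k_\delta(\alpha(\gamma,j))\}.\end{aligned}$$
The condition on $k$ keeps the points $d_\alpha$ away from $O(\delta;E,C)$; the relation $k_\gamma\le^*k_\delta$ makes it harmless for the base property. Call the $\gamma$'s occurring (in $x_\gamma$ or $q(\gamma,j)$) the *indices* of $O(\delta;E,C)$. They lie in $(\Lambda^*\cap\delta\cap\lim C)\cup\{\delta\}$, and sets without common index are disjoint. Recall $\alpha(\gamma,j)<\gamma$.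

**Step 1: these sets form a base.** The sets $B(\alpha,n)$ decrease with $n$; no $O(\delta;E,C)$ contains a $d_\alpha$, and no $B(\alpha,n)$ contains an $x_\gamma$ or a $d_\beta$ with $\beta\ne\alpha$. The pair $(\delta,\delta)$ is admissible at $\delta$. It remains to treat intersections at $x_\delta$, and points $x_\gamma$ of $O(\delta;E,C)$ with $\gamma<\delta$.

If $(E_i,C_i)$ $(i=1,2)$ are admissible at $\delta$, so is $(E_1\cap E_2,C_1\cap C_2)$: the intersection of the clubs is club by (a), and $\lim(C_1\cap C_2)\subset\lim C_1\cap\lim C_2$ gives the condition on traces. Moreover $O(\delta;E_1\cap E_2,C_1\cap C_2)\subset O(\delta;E_1,C_1)\cap O(\delta;E_2,C_2)$: if $\gamma\in Y_\delta(E_1\cap E_2,C_1\cap C_2)$, then $\gamma\in\lim C_i$, and $E_i\cap\gamma\in\mathcal A_\gamma$ contains $E_1\cap E_2\cap\gamma\in\Psi_\gamma$, so $E_i\cap\gamma\in\Psi_\gamma$.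

Let $x_\gamma\in O(\delta;E,C)$ with $\gamma<\delta$. Then $\gamma\in\lim C$, $E\cap\gamma\in\Psi_\gamma$, $C\cap\gamma\in\mathcal A_\gamma$ is club in $\gamma$, and $a=\{\alpha<\gamma:k_\gamma(\alpha)>k_\delta(\alpha)\}$ is finite. So $((E\cap\gamma)\setminus a,C\cap\gamma)$ is admissible at $\gamma$. We claim
$$O(\gamma;(E\cap\gamma)\setminus a,C\cap\gamma)\subset O(\delta;E,C).$$
The index $\gamma$ is in $Y_\delta(E,C)$. If $\gamma'<\gamma$ is an index of the left side, then $\gamma'\in\lim C$, and $(E\cap\gamma')\setminus a\in\Psi_{\gamma'}$ together with $E\cap\gamma'\in\mathcal A_{\gamma'}$ gives $E\cap\gamma'\in\Psi_{\gamma'}$. For a point $q(\gamma',j)$ of the left side with $\alpha=\alpha(\gamma',j)$ we have $\alpha\in E\setminus a$ and $\alpha<\gamma$, so $k_{\gamma'}(\alpha)\le k_\gamma(\alpha)\le k_\delta(\alpha)$. This proves the claim.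

**Step 2: first countability.** $N_\delta$ is countable, so there are countably many admissible pairs at $\delta$.

**Step 3: $O(\delta;E,C)$ is closed.** We give each non-isolated point outside it a neighborhood missing it.

* *$d_\alpha$:* a point $q(\gamma,j)\in O(\delta;E,C)$ with $\alpha(\gamma,j)=\alpha$ has $\alpha<\gamma\le\delta$ and $k_\gamma(\alpha)\le k_\delta(\alpha)$. So $B(\alpha,n)$ misses $O(\delta;E,C)$ if $\alpha\ge\delta$, or if $\alpha<\delta$ and $n>k_\delta(\alpha)$.
* *$x_\gamma$, $\gamma>\delta$:* the tail pair neighborhood $O(\gamma;\gamma\setminus(\delta+1),\gamma\setminus(\delta+1))$ has all indices $>\delta$.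
* *$x_\gamma\notin O(\delta;E,C)$, $\gamma<\delta$, $\gamma\in\lim C$:* here $E\cap\gamma\in\mathcal A_\gamma\setminus\Psi_\gamma$, so $\gamma\setminus E\in\Psi_\gamma$ and $(\gamma\setminus E,C\cap\gamma)$ is admissible at $\gamma$. We compare $O(\gamma;\gamma\setminus E,C\cap\gamma)$ with $O(\delta;E,C)$. A common $x_{\gamma'}$ with $\gamma'<\gamma$ would give $E\cap\gamma',\gamma'\setminus E\in\Psi_{\gamma'}$. A common $q(\gamma',j)$ would give $\alpha(\gamma',j)\in E\cap(\gamma\setminus E)$. And $x_\gamma\notin O(\delta;E,C)$. So the two sets are disjoint.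
* *$x_\gamma$, $\gamma<\delta$, $\gamma\notin\lim C$:* let $\beta=\sup(C\cap\gamma)<\gamma$. The indices of $O(\gamma;\gamma\setminus(\beta+1),\gamma\setminus(\beta+1))$ lie in $(\beta,\gamma]$. No element of $\lim C$ lies there, since $C\cap(\beta,\gamma)=\emptyset$ and $\gamma\notin\lim C$; and $\delta>\gamma$. So the two sets have no common index.

**Step 4: $B(\alpha,n)$ is closed.** For $\beta\ne\alpha$, $B(\beta,0)\cap B(\alpha,n)=\emptyset$. And $O(\delta;\delta\setminus\{\alpha\},\delta)\cap B(\alpha,n)=\emptyset$.

**Step 5: $T_1$.** Given $y\ne z$ we need a neighborhood of $y$ missing $z$. If $y\in Q$, take $\{y\}$. Let $y=x_\delta$. Every $O(\delta;E,C)$ misses $D$ and all $x_\gamma$ with $\gamma>\delta$; $O(\delta;\delta\setminus(\gamma+1),\delta\setminus(\gamma+1))\not\ni x_\gamma$ if $\gamma<\delta$; and $O(\delta;\delta\setminus\{\alpha(\gamma,j)\},\delta)\not\ni q(\gamma,j)$. Let $y=d_\alpha$. Every $B(\alpha,n)$ misses $F$ and all other $d_\beta$; and $B(\alpha,n)\not\ni q(\gamma,j)$ if $\alpha\ne\alpha(\gamma,j)$ or $n>k_\gamma(\alpha)$.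

Since singletons of $Q$ are then clopen too, $X$ is $T_1$ with a clopen base, hence regular and Tychonoff, and it is first countable. Clearly $|X|=|D|=\omega_1$. The set $X\setminus D=F\cup Q$ is open and $B(\alpha,0)\cap D=\{d_\alpha\}$, so $D$ is closed discrete, with disjoint open expansion $\{B(\alpha,0)\}$. By (3), $q(\delta,j)\to x_\delta$ as $j\to\infty$: given $(E,C)$ admissible at $\delta$, almost all $j$ have $\alpha(\delta,j)\in E$, and then $q(\delta,j)\in O(\delta;E,C)$.

**Step 6: $D$ is not a regular $G_\delta$.** Suppose $D=\bigcap_n\overline{U_n}$ with $U_n\supset D$ open. Choose $f_n:\omega_1\to\omega$ with $B(\alpha,f_n(\alpha))\subset U_n$. Apply Lemma 4(i) to $\{(n,\alpha,m):f_n(\alpha)=m\}$ and use that $\Lambda^*$ is stationary. This gives $\delta\in\Lambda^*$ with all $f_n\restriction\delta\in N_\delta$. Then $f_n\restriction\delta\le^*k_\delta$, and the $\alpha(\delta,j)$ are distinct, so for each $n$ and all but finitely many $j$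
$$q(\delta,j)\in B(\alpha(\delta,j),f_n(\alpha(\delta,j)))\subset U_n.$$
Hence $x_\delta\in\overline{U_n}$ for all $n$, although $x_\delta\notin D$. This is a contradiction. By Lemma 2, $D$ has no discrete open expansion.

## 9. Closed traces are resolved

**Key Lemma.** If $S\subset\omega\times\omega_1$ satisfies ($\chi1$) and ($\chi2$) in $V$, then $\omega_1\in I_S$.

*Proof.* **Step 1: if $S$ satisfies ($\chi1$), ($\chi2$) and $\omega_1\notin I_S$, then ($\chi3$) holds.** This makes a counterexample visible to the recursion. We use $\lim C\cap\omega_1\subset C$ for clubs $C\subset\omega_1$.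

* *Bounded sets.* If $E\subset\beta<\omega_1$, let $h\equiv0$ on $E$ and let $C\subset(\beta,\omega_1)$ be a club with $E\cap\gamma\in N_\gamma$ for $\gamma\in\Lambda^*\cap C$ (Lemma 4(i)). For $\gamma\in\Lambda^*\cap\lim C$ the set $E\cap\gamma$ is in $\mathcal A_\gamma$ and bounded in $\gamma$, so it is not in $\Psi_\gamma$; the other preimages are empty. So (1) holds.
* *Subsets.* Let $E'\subset E$, $E\in I_S$ via $(h,C)$. Let $C'\subset C$ be a club such that $E'\cap\gamma\in N_\gamma$ for $\gamma\in\Lambda^*\cap C'$. Then $(h\restriction E',C')$ works. For $\gamma\in\Lambda^*\cap\lim C'$ we have $h^{-1}(n)\cap E'\cap\gamma\in\mathcal A_\gamma$, and if this set is in $\Psi_\gamma$ then so is $h^{-1}(n)\cap\gamma$, whence $\gamma\notin S_n$.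
* *Completeness.* Suppose $g:\omega_1\to\omega$ and $E\cap g^{-1}(m)\in I_S$ via $(h_m,C_m)$ for all $m$; we show $E\in I_S$. Let $h=\bigcup_mh_m:E\to\omega$, and let $C\subset\bigcap_mC_m$ be a club with $h\cap L_\gamma,\ g\restriction\gamma\in N_\gamma$ for $\gamma\in\Lambda^*\cap C$. Let $\gamma\in\Lambda^*\cap\lim C$. Then $h^{-1}(n)\cap\gamma\in\mathcal A_\gamma$. If it is in $\Psi_\gamma$, pick by (3) the $m$ with $g^{-1}(m)\cap\gamma\in\Psi_\gamma$. The intersection of the two sets is $h_m^{-1}(n)\cap\gamma\in\Psi_\gamma$, and $\gamma\in\lim C_m$, so $\gamma\notin S_n$. Thus $E\in I_S$.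

**Step 2: a counterexample is guessed.** Suppose the lemma fails. By Step 1 some $S$ satisfies $\chi(\omega_1,P,S)$. Let $S$ be the $<_L$-least one. By (F1), being the least one is a statement about $(\omega_1,P,S)$ true in $L_{\omega_2}$. By Lemma 4(ii) there is $\delta\in\Lambda^*$ with $N_\delta\models$ "$S\cap L_\delta$ is the $<_L$-least set satisfying $\chi(\delta,P_\delta,\cdot)$". Since $N_\delta$ is an initial segment of $<_L$, and computes $<_L$ by the same formula,
$$S^\delta=S\cap L_\delta=\{(n,\gamma)\in S:\gamma<\delta\},$$
and $\Psi_\delta$ is disjoint from $\mathcal I_\delta=(I_{S^\delta})^{N_\delta}$ by (3).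

**Step 3: $\delta$ lies in every $S_n$.** Fix $n$ and any $(E,C)$ admissible at $\delta$. Then $E\in\Psi_\delta$, so $E\notin\mathcal I_\delta$. Consider the constant function $h:E\to\{n\}$ and $C$, both in $N_\delta$. By admissibility, for $\gamma\in\Lambda^*\cap\delta\cap\lim C$ the sets $h^{-1}(m)\cap\gamma\in\{E\cap\gamma,\emptyset\}$ are in $\mathcal A_\gamma$. So the first half of (1) holds for $(h,C)$. Since $(h,C)$ does not witness $E\in\mathcal I_\delta$, and $\emptyset\notin\Psi_\gamma$, the second half of (1) must fail for the value $n$: there is $\gamma\in\Lambda^*\cap\delta\cap\lim C$ with $E\cap\gamma\in\Psi_\gamma$ and $\gamma\in S_n$. As $(E,C)$ was arbitrary, ($\chi2$), true in $V$, gives $\delta\in S_n$. As $n$ was arbitrary, $\delta\in\bigcap_nS_n$, contradicting ($\chi1$). $\square$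

*Remark.* Clause ($\chi2$) cannot be dropped. As in §5, take a $\diamondsuit(\Lambda^*)$-sequence of functions $h_\gamma:\gamma\to\omega$, let $c(\gamma)$ be the $n$ with $h_\gamma^{-1}(n)\in\Psi_\gamma$ if $h_\gamma\in N_\gamma$, and $0$ otherwise, and put $S_n=\{\gamma\in\Lambda^*:c(\gamma)\ge n\}$. Then ($\chi1$) holds. If $(h,C)$ witnessed $\omega_1\in I_S$, we could choose $\gamma\in\Lambda^*\cap\lim C$ with $h\restriction\gamma\in N_\gamma$ and $h\restriction\gamma=h_\gamma$; for $n=c(\gamma)$ we would have $h^{-1}(n)\cap\gamma\in\Psi_\gamma$ and $\gamma\in S_n$, against (1).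

## 10. $X$ is countably paracompact

By Lemma 1 we fix a decreasing sequence of closed sets $H_n$ with $\bigcap_nH_n=\emptyset$, and we look for decreasing open $G_n\supset H_n$ with $\bigcap_n\overline{G_n}=\emptyset$.

**Step 1: resolving the traces.** We apply the Key Lemma to the traces on $F$, and record the traces on $D$ by a function. Let
$$S_n=\{\gamma\in\Lambda^*:x_\gamma\in H_n\},\quad S=\{(n,\gamma):\gamma\in S_n\},\quad g(\alpha)=\min\{n:d_\alpha\notin H_n\}.$$
Then ($\chi1$) holds. So does ($\chi2$): if $\gamma\in\Lambda^*\setminus S_n$, some $O(\gamma;E,C)$ misses the closed set $H_n$, so $Y_\gamma(E,C)\cap S_n=\emptyset$. By the Key Lemma there are $h:\omega_1\to\omega$ and a club $C_0$ witnessing $\omega_1\in I_S$. Apply Lemma 4(i) to a set coding $h,g,C_0$ to get a club $C_1$, and put $C=C_0\cap C_1$. Then for all $\gamma\in\Lambda^*\cap\lim C$ (with $\gamma<\omega_1$; so $\gamma\in C_1$) and all $n$: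
$$h\restriction\gamma,\ g\restriction\gamma,\ C\cap\gamma\in N_\gamma,\qquad h^{-1}(n)\cap\gamma\in\Psi_\gamma\Rightarrow\gamma\notin S_n.\tag{4}$$
We may add $0$ to $C$; this changes neither $\lim C\cap\Lambda^*$ nor (4).

**Step 2: the part $Z_\infty$ of $X\setminus D$.** At indices in $\lim C$ all information is coherent. For $\gamma\in\Lambda^*\cap\lim C$ let $p(\gamma),r(\gamma)$ be the unique numbers with $h^{-1}(p(\gamma))\cap\gamma\in\Psi_\gamma$ and $g^{-1}(r(\gamma))\cap\gamma\in\Psi_\gamma$. Put
$$E_\gamma=h^{-1}(p(\gamma))\cap g^{-1}(r(\gamma))\cap\gamma,\qquad V_\gamma=O(\gamma;E_\gamma,C\cap\gamma).$$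
The pair is admissible by (4), applied at $\gamma$ and at all $\gamma'\in\Lambda^*\cap\gamma\cap\lim C$. Let $Z_\infty=\{x_\gamma,q(\gamma,j):\gamma\in\Lambda^*\cap\lim C,\ j<\omega\}$. Since $x_\gamma\in V_\gamma\subset Z_\infty$ for these $\gamma$, $Z_\infty$ is open. We note:
$$\text{if }q(\gamma',j)\in V_\gamma\text{ and }\alpha=\alpha(\gamma',j),\text{ then }h(\alpha)=p(\gamma),\ g(\alpha)=r(\gamma);\tag{5}$$
$$p(\gamma)\ne p(\gamma')\ \Rightarrow\ V_\gamma\cap V_{\gamma'}=\emptyset.\tag{6}$$
(5) is clear from $\alpha\in E_\gamma$. For points of $Q$, (6) follows from (5). For points of $F$, note that $x_{\gamma''}\in V_\gamma$ implies $\gamma''\in\lim C$ and $E_\gamma\cap\gamma''\in\Psi_{\gamma''}$, so $h^{-1}(p(\gamma))\cap\gamma''\in\Psi_{\gamma''}$ and $p(\gamma'')=p(\gamma)$.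

**Step 3: the parts $Z_\beta$ of $X\setminus D$.** Indices outside $\lim C$ fall into countable blocks. For $\beta\in C$ let $\beta^+=\min(C\setminus(\beta+1))$, $J_\beta=(\beta,\beta^+]$, and $Z_\beta=\{x_\gamma,q(\gamma,j):\gamma\in\Lambda^*\cap J_\beta,\ j<\omega\}$. The intervals $J_\beta$ are pairwise disjoint. Every $\gamma\in\Lambda^*\setminus\lim C$ lies in exactly one of them, namely for $\beta=\sup(C\cap\gamma)$, which is below $\gamma$ and belongs to $C$ (recall $0\in C$). And $J_\beta\cap\lim C=\emptyset$, since $C\cap(\beta,\beta^+)=\emptyset$.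

For each $\beta\in C$ fix injections $i:\Lambda^*\cap J_\beta\to\omega$ and $\iota:(\beta,\beta^+)\to\omega$. For $\gamma\in\Lambda^*\cap J_\beta$ put
$$U_\gamma=O\bigl(\gamma;\ \gamma\setminus((\beta+1)\cup\{\alpha\in(\beta,\beta^+):\iota(\alpha)\le i(\gamma)\}),\ \gamma\setminus(\beta+1)\bigr).$$
The set in braces is finite, so this is a tail pair as in §6. The indices of $U_\gamma$ lie in $(\beta,\gamma]$, so $U_\gamma\subset Z_\beta$, and $Z_\beta$ is open. Thus $X\setminus D=F\cup Q$ is the disjoint union of the open sets $Z_\infty$ and $Z_\beta$ $(\beta\in C)$.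

**Step 4: separating $D$ from all $U_\gamma$ at once.** Define
$$f(\alpha)=1+\max\{k_\gamma(\alpha):\gamma\in\Lambda^*\cap J_\beta,\ \gamma>\alpha,\ i(\gamma)<\iota(\alpha)\}$$
if $\alpha\in(\beta,\beta^+)$, $\beta\in C$ (a finite set, with $\max\emptyset=0$), and $f(\alpha)=0$ otherwise. Then
$$B(\alpha,f(\alpha))\cap U_\gamma=\emptyset\quad\text{for all }\alpha<\omega_1,\ \gamma\in\Lambda^*\setminus\lim C.\tag{7}$$
Indeed, a common point is some $q(\gamma',j)\in U_\gamma$ with $\alpha(\gamma',j)=\alpha$. Let $\gamma\in J_\beta$. Then $\alpha\in(\beta,\gamma)\subset(\beta,\beta^+)$ and $\iota(\alpha)>i(\gamma)$, so $k_{\gamma'}(\alpha)\le k_\gamma(\alpha)<f(\alpha)$, and $q(\gamma',j)\notin B(\alpha,f(\alpha))$, a contradiction.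

**Step 5: expanding inside $Z_\beta$.** Each $Z_\beta$ is countable, regular and first countable, hence second countable and metrizable, say by $\rho$. Put $G_n^\beta=\{z\in Z_\beta:\rho(z,H_n\cap Z_\beta)<\frac1{n+1}\}$, and $G_n^\beta=\emptyset$ if $H_n\cap Z_\beta=\emptyset$. These sets are open, decreasing, and contain $H_n\cap Z_\beta$. Suppose $z\in\bigcap_n\overline{G_n^\beta}$ (closure in $Z_\beta$). Then all $H_n\cap Z_\beta$ are nonempty, and for $n\ge m$ we have $\rho(z,H_m\cap Z_\beta)\le\rho(z,H_n\cap Z_\beta)\le\frac1{n+1}$. So $\rho(z,H_m\cap Z_\beta)=0$ and $z\in H_m$ for all $m$, which is impossible. Thus $\bigcap_n\overline{G_n^\beta}=\emptyset$ in $Z_\beta$.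

**Step 6: the sets $G_n$.** One part takes care of $H_n\cap(F\cup Q)$, the other of $H_n\cap D$. Let
$$G^1_n=(H_n\cap Q)\cup\bigcup_{\beta\in C}\Bigl(G^\beta_n\cap\bigcup_{\gamma\in\Lambda^*\cap J_\beta}U_\gamma\Bigr)\cup\bigcup\{V_\gamma:\gamma\in\Lambda^*\cap\lim C,\ p(\gamma)>n\},$$
$$G_n^2=\bigcup\{B(\alpha,f(\alpha)):g(\alpha)>n\},\qquad G_n=G^1_n\cup G^2_n.$$
These sets are open and decreasing in $n$.

**Step 7: $H_n\subset G_n$.** If $d_\alpha\in H_n$, then $g(\alpha)>n$, so $d_\alpha\in G_n^2$. Points of $H_n\cap Q$ are in $G_n^1$. If $x_\gamma\in H_n$ with $\gamma\in J_\beta$, then $x_\gamma\in G_n^\beta\cap U_\gamma$. If $x_\gamma\in H_n$ with $\gamma\in\lim C$, then $\gamma\notin S_{p(\gamma)}$ by (4) while $\gamma\in S_n$. As the $S_m$ decrease, $p(\gamma)>n$, and $x_\gamma\in V_\gamma\subset G^1_n$. This is the place where the Key Lemma is used.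

**Step 8: $\bigcap_n\overline{G_n^1}=\emptyset$.** We go through the kinds of points.

* *A point of $Z_\beta$.* $Z_\beta$ is open and $G^1_n\cap Z_\beta\subset G_n^\beta$, so by Step 5 the point is outside $\overline{G_n^1}$ for some $n$.
* *$x_\gamma$ with $\gamma\in\Lambda^*\cap\lim C$.* Take $n\ge p(\gamma)$ with $x_\gamma\notin H_n$. The neighborhood $V_\gamma\setminus H_n$ misses $H_n\cap Q$; it misses the second part of $G_n^1$ because $V_\gamma\subset Z_\infty$; and it misses each $V_{\gamma'}$ with $p(\gamma')>n\ge p(\gamma)$ by (6).
* *$q=q(\gamma,j)\in Z_\infty$.* It is isolated, and by (5) $q\notin G_n^1$ once $n\ge h(\alpha(\gamma,j))$ and $q\notin H_n$.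
* *$d_\alpha$.* Let $n\ge h(\alpha),g(\alpha)$. Then $d_\alpha\notin H_n$, so $B(\alpha,m)\cap H_n=\emptyset$ for some $m\ge f(\alpha)$. By (7), $B(\alpha,m)$ misses all $U_\gamma$. By (5) it misses all $V_\gamma$ with $p(\gamma)>n$, since a common point would give $p(\gamma)=h(\alpha)\le n$. So $d_\alpha\notin\overline{G_n^1}$.

**Step 9: $\bigcap_n\overline{G_n^2}=\emptyset$.** Again by kinds of points.

* *$d_\alpha$.* $B(\alpha,0)$ misses $G_n^2$ for $n\ge g(\alpha)$, since $B(\alpha,0)\cap B(\alpha',0)=\emptyset$ for $\alpha'\ne\alpha$.
* *$x_\gamma$, $\gamma\notin\lim C$.* $U_\gamma$ misses $G_0^2$ by (7).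
* *$x_\gamma$, $\gamma\in\lim C$.* $V_\gamma$ misses $G_n^2$ for $n\ge r(\gamma)$, since by (5) $V_\gamma\cap B(\alpha,f(\alpha))\ne\emptyset$ implies $g(\alpha)=r(\gamma)$.
* *$q(\gamma,j)$.* It is isolated, and not in $G_n^2$ for $n\ge g(\alpha(\gamma,j))$.

Both sequences are decreasing, so a point in all $\overline{G_n}=\overline{G_n^1}\cup\overline{G_n^2}$ would lie in $\overline{G_n^1}$ for all $n$ or in $\overline{G_n^2}$ for all $n$. Hence $\bigcap_n\overline{G_n}=\emptyset$, and $X$ is countably paracompact. Together with §8 this proves Theorem A. $\blacksquare$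

So $\mathbf V=\mathbf L$ does not imply that closed discrete sets are regular $G_\delta$ in first countable, countably paracompact regular $T_1$ spaces; it implies that the statement fails. By Burke's theorem PMEA gives the positive statement. So the statement is independent of ZFC, assuming the consistency of PMEA (the failure side needs only $\mathrm{Con}(\mathrm{ZFC})$).

## 11. Regular $G_\delta$ sets and discrete expansions

In the space $X$, the set $D$ fails to be a regular $G_\delta$ and fails to have a discrete open expansion. The next theorem says that, given a disjoint expansion, these are the same failure.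

**Theorem B.** (ZFC) Let $X$ be regular $T_1$, first countable and countably paracompact, and let $D\subset X$ be closed discrete. The following are equivalent:
(i) $D$ is a regular $G_\delta$ and has a pairwise disjoint open expansion;
(ii) $D$ has a discrete open expansion.
Consequently (Watson), under $\mathbf V=\mathbf L$: $D$ is a regular $G_\delta$ iff $D$ has a discrete open expansion.

*Proof.* (ii)⇒(i) is Lemma 2; a discrete family is pairwise disjoint.

(i)⇒(ii). **Step 1: the bad points and their shrinking.** Let $D=\bigcap_nU_n=\bigcap_n\overline{U_n}$ with $U_n$ open and, after taking finite intersections, decreasing; let $\{O_d\}$ be a disjoint open expansion. Let $K$ be the closed set of points that have no neighborhood meeting at most one $O_d$. Then $K\cap D=\emptyset$, because $O_d$ is a neighborhood of $d$ meeting no other $O_{d'}$. The closed sets $F_n=K\cap\overline{U_n}$ decrease to $K\cap D=\emptyset$. By Lemma 1 there are decreasing open $G_n\supset F_n$ with $\bigcap_n\overline{G_n}=\emptyset$.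

**Step 2: the expansion.** We sort the points of $D$ by how soon they escape from the $\overline{G_n}$. Let $D_n=\{d\in D:n=\min\{m:d\notin\overline{G_m}\}\}$. Since $D$ is closed discrete, $\{D_n\}$ is a discrete family of closed sets, with union $D$. Countably paracompact spaces are paranormal, so it has a locally finite open expansion $\{W_n\}$. For $d\in D_n$ put
$$V_d=(O_d\cap U_n\cap W_n)\setminus\overline{G_n},$$
an open set containing $d$.

**Step 3: $\{V_d\}$ is discrete.** A point $x\notin K$ has a neighborhood meeting at most one $O_d$, hence at most one $V_d$. Let $x\in K$. For each $n$, $x\notin\overline{\bigcup_{d\in D_n}V_d}$: this is clear if $x\notin\overline{U_n}$, and otherwise $x\in F_n\subset G_n$, and $G_n$ is an open set missing these $V_d$. Some neighborhood of $x$ meets only finitely many $W_n$; shrinking it for each of these $n$, we get a neighborhood of $x$ that misses all $V_d$.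

Under $\mathbf V=\mathbf L$ the disjoint open expansion in (i) exists by Watson's theorem, which gives the last statement. $\square$

**Corollary.** $\mathbf V=\mathbf L$ implies that there is a first countable, countably paracompact, zero-dimensional $T_1$ space that is collectionwise Hausdorff but not strongly collectionwise Hausdorff. So in Watson's theorem "collectionwise Hausdorff" cannot be improved to "strongly collectionwise Hausdorff", even for countably paracompact spaces.

*Proof.* Take the space $X$ of Theorem A. It is collectionwise Hausdorff by Watson's theorem, and its closed discrete set $D$ has no discrete open expansion. $\square$
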